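# One large irreducible factor of $(n-1)(x^{n+1}-1)-(n+1)(x^n-x)$

## 1. The cases $n=4,5,6,7$ by hand

Take $n=4$ and form
$$p(x)=3(x^5-1)-5(x^4-x)=3x^5-5x^4+5x-3 .$$
Clearly $p(1)=0$. Divide by $x-1$ repeatedly; on coefficients, $(3,-5,0,0,5,-3)\to(3,-2,-2,-2,3)\to(3,1,-1,-3)\to(3,4,3)$, with remainder $0$ each time. So $p=(x-1)^3(3x^2+4x+3)$, and the quadratic has discriminant $16-36<0$, so it is irreducible over $\mathbb Q$.

For $n=5$ the polynomial is $4(x^6-1)-6(x^5-x)$. It also vanishes at $-1$, and division gives $p=2(x-1)^3(x+1)(2x^2+x+2)$. Again the quadratic is irreducible, its discriminant being $-15$.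

There is a pattern behind these divisions. For general $n\ge 4$ let
$$p(x)=(n-1)\left(x^{n+1}-1\right)-(n+1)\left(x^{n}-x\right).$$
Then
$$\frac{p(x)}{(x-1)^3}=\sum_{k=0}^{n-2}(k+1)(n-1-k)\,x^k. \tag{1}$$
To check this, assume for a moment that $(x-1)^3\mid p$ (Section 3 proves it). The quotient has degree $n-2$ and equals the power series $(-p)(1-x)^{-3}$. Up to $x^{n-1}$, $-p$ is $(n-1)-(n+1)x$, so for $k\le n-2$ the coefficient of $x^k$ is
$$(n-1)\tfrac{(k+2)(k+1)}2-(n+1)\tfrac{(k+1)k}2=\tfrac{k+1}2\,\big(2(n-1)-2k\big)=(k+1)(n-1-k).$$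

For $n=6$, (1) gives $5x^4+8x^3+9x^2+8x+5$. Substitute $x=1+z$: the result is $35+70z+63z^2+28z^3+5z^4$, which is Eisenstein at $7$. So this quartic is irreducible.

For $n=7$, (1) gives coefficients $6,10,12,12,10,6$; dividing by $2(x+1)$ leaves $3x^4+2x^3+4x^2+2x+3$. With $y=x+1/x$ it is $x^2(3y^2+2y-2)$, and $y=(-1\pm\sqrt7)/3$. Both values lie in $(-2,2)$, so the four roots are non-real and on the unit circle. A rational factor of degree $2$ would be a constant times $x^2-yx+1$ with $y$ one of these irrational numbers, and there are no rational roots. So this quartic is irreducible too.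

So in all four cases, after removing $(x-1)^3$, and also $x+1$ when $n$ is odd, what remains is irreducible. The question is whether this always happens. It is posed, as something to prove or disprove, with the source given as "Classes Of Polynomials Having Only One Non-Cyclotomic Irreducible Factor", http://www.math.sc.edu/~filaseta/trifmaterial/papers/noncycl.pdf: for every integer $n\ge4$, is $p$ equal to $(x-1)^3$ times an irreducible polynomial if $n$ is even, and to $(x-1)^3(x+1)$ times an irreducible polynomial if $n$ is odd? The answer is yes.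

**Theorem 1.** Let $n\ge4$ be an integer and let
$$Q=\frac{p}{(x-1)^3}\ (n\text{ even}),\qquad Q=\frac{p}{2(x-1)^3(x+1)}\ (n\text{ odd}).$$
Then $Q\in\mathbb Z[x]$, and $Q$ is irreducible over $\mathbb Q$. Consequently $p$ is $(x-1)^3$ times an irreducible polynomial if $n$ is even, and $(x-1)^3(x+1)$ times an irreducible polynomial (namely $2Q$) if $n$ is odd.

Throughout, $n\ge4$, $p$ and $Q$ are as above, and $\log$ is the natural logarithm. We use $\log2=.69315$, $\log3=1.09861$, $\log5=1.60944$, $\log7=1.94591$, $\log11=2.39790$ (five places). Decimal bounds are always rounded in the safe direction.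

## 2. Valuations, polygons, resultants

For a prime $\ell$, $v=v_\ell$ is the $\ell$-adic valuation with $v(\ell)=1$, extended to an algebraic closure. A *unit* is an element of valuation $0$. We write $\ell^e\|M$ if $v_\ell(M)=e$.

**Gauss' lemma.** An integer polynomial that factors over $\mathbb Q$ factors into integer polynomials of the same degrees, and products of primitive polynomials are primitive. Valuation form: if $q=d\prod(x-\alpha)$, the minimum of the valuations of the coefficients of $q$ is $v(d)+\sum_\alpha\min(0,v(\alpha))$.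

**Newton polygons.** For $g=\sum c_jz^j$ with $c_0\ne0$, the polygon of $g$ is the lower convex hull of the points $(j,v(c_j))$. A segment that drops by $h$ over a horizontal length $w$ means that exactly $w$ roots (with multiplicity) have valuation $h/w$. We quote the absolute slope $h/w$ and call $h$ the *height*. For instance $z^2+2z+2$ at $\ell=2$ has points $(0,1),(1,1),(2,0)$: one segment of length $2$ and height $1$, and two roots of valuation $\frac12$. If all $c_j$ are integral and some $c_j$ is a unit, the roots with positive valuation are described by the polygon up to the first index $j$ with $v(c_j)=0$.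

**The field $K$.** Let $K$ be the completion of the maximal unramified extension of $\mathbb Q_\ell$. Its valuation has value group $\mathbb Z$, its residue field is algebraically closed, and Hensel's lemma holds. Since the residue field cannot grow, every finite extension of $K$ is totally ramified: its degree is its ramification index. For example $x^2+x+1$ is irreducible over $\mathbb Q_2$ but splits over $K$, while $x^2-2$ stays irreducible over $K$ because its roots have valuation $\frac12$. All roots of unity of order prime to $\ell$ lie in $K$ and have distinct residues.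

**Lemma 1.** Let $g\in K[z]$ have a Newton polygon segment of length $w$ and height $1$. Then the $w$ corresponding roots form one Galois orbit over $K$.

*Proof.* Such a root $\alpha$ has $v(\alpha)=1/w$, so the value group of $K(\alpha)$ contains $1/w$ and $[K(\alpha):K]\ge w$. Hence $\alpha$ has at least $w$ distinct conjugates. They are roots of $g$ with the same valuation, and there are only $w$ of those. $\square$

**Resultant and discriminant.** For $q_1=d_1\prod(x-\alpha)$ and $q_2=d_2\prod(x-\beta)$ of degrees $D_1,D_2$,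
$$\mathrm{Res}(q_1,q_2)=d_1^{D_2}d_2^{D_1}\prod_{\alpha,\beta}(\alpha-\beta),\qquad |\mathrm{Res}(q_1,q_2)|=d_1^{D_2}\prod_\alpha|q_2(\alpha)|\quad(d_1>0),$$
and $|\mathrm{disc}\,q_1|=d_1^{2D_1-2}\prod_{\alpha\neq\alpha'}|\alpha-\alpha'|$ over ordered pairs, which equals $d_1^{D_1-2}\prod_\alpha|q_1'(\alpha)|$. Both are integers for integer polynomials. *Hadamard's inequality* says that $|\det|$ is at most the product of the Euclidean lengths of the rows; a $D\times D$ Vandermonde matrix with nodes on the unit circle therefore has $|\det|\le D^{D/2}$.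

## 3. Values of $Q$, roots on the circle, and a derivative identity

**Step 1: the expansion at $1$.** This gives the triple root and, later, every polygon at $1$. For $j\ge2$ the coefficient of $z^j$ in $p(1+z)$ is $(n-1)\binom{n+1}j-(n+1)\binom nj$, and $\binom nj=\frac{n+1-j}{n+1}\binom{n+1}j$, so it equals $(j-2)\binom{n+1}j$. For $j=0$ it is $p(1)=0$; for $j=1$ it is $(n-1)(n+1)-(n+1)n+(n+1)=0$. Hence
$$p(1+z)=\sum_{j\ge3}(j-2)\tbinom{n+1}jz^j. \tag{2}$$

**Step 2: integrality, degree and values.** We have $p'(x)=(n+1)\big[(n-1)x^n-nx^{n-1}+1\big]$. For $n$ even, $p(-1)=-4n$ and $p'(-1)=2n(n+1)$. For $n$ odd, $p(-1)=0$ and $p'(-1)=-2(n+1)(n-1)\ne0$. Now $(x-1)^3$, and $(x-1)^3(x+1)$ for $n$ odd, are monic and divide $p$, respectively $p/2\in\mathbb Z[x]$. So $Q\in\mathbb Z[x]$. It is primitive, because $\gcd(n-1,n+1)=1$ for $n$ even and $\gcd(\frac{n-1}2,\frac{n+1}2)=1$ for $n$ odd. Its degree is $D=n-2$ ($n$ even) or $D=n-3$ ($n$ odd). Its leading coefficient and its constant term are both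 $M=n-1$ ($n$ even) or $M=\frac{n-1}2$ ($n$ odd). Put $c=Q(1)$ and $b=Q(-1)$. From (2) and the values at $-1$,
$$c=\tbinom{n+1}3,\ b=\tfrac n2\ (n\text{ even});\qquad c=\tfrac14\tbinom{n+1}3,\ b=\tfrac{n^2-1}8\ (n\text{ odd}). \tag{3}$$
(For $n$ even, $b=-4n/(-8)$. For $n$ odd, $b=p'(-1)/(2\cdot(-8))$.) For $n=7$ this gives $c=14$, $b=6$, in agreement with $3x^4+2x^3+4x^2+2x+3$.

**Step 3: all roots of $Q$ are simple, on $|x|=1$, and different from $\pm1$.** Using $e^{2i\theta}-1=2ie^{i\theta}\sin\theta$,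
$$p(e^{2i\varphi})=2ie^{i(n+1)\varphi}\big[(n-1)\sin(n+1)\varphi-(n+1)\sin(n-1)\varphi\big]=4ie^{i(n+1)\varphi}G(\varphi),$$
with $G(\varphi)=n\cos n\varphi\sin\varphi-\sin n\varphi\cos\varphi$. At $\varphi=k\pi/n$, $1\le k\le n-1$, $G$ equals $(-1)^kn\sin\frac{k\pi}n$ and has sign $(-1)^k$. So $G$ has a zero in each of $n-2$ disjoint open intervals inside $(0,\pi)$. These give $n-2$ distinct roots of $p$ on the circle, all different from $1$. With the triple root $1$ they are all $n+1$ roots. For $n$ even $-1$ is not a root of $p$; for $n$ odd it is a simple root, removed in $Q$. The claim follows.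

**Step 4: two identities.** Let $F(x)=(n-1)x-(n+1)$ and $F^*(x)=(n-1)-(n+1)x$. Then $p=x^nF-F^*$, so in any field every root $\alpha$ of $p$ satisfies
$$\alpha^nF(\alpha)=F^*(\alpha). \tag{4}$$
The next identity eliminates the high powers from $p'(\alpha)$:
$$\alpha F(\alpha)p'(\alpha)=(n+1)\big[F^*(\alpha)\big((n-1)\alpha-n\big)+\alpha F(\alpha)\big]=-(n+1)n(n-1)(\alpha-1)^2. \tag{5}$$
Indeed $\alpha p'(\alpha)=(n+1)[\alpha^n((n-1)\alpha-n)+\alpha]$; multiply by $F(\alpha)$ and use (4). In the bracket the coefficient of $\alpha^2$ is $-(n+1)(n-1)+(n-1)=-n(n-1)$, that of $\alpha$ is $(n-1)^2+n(n+1)-(n+1)=2n(n-1)$, and the constant is $-n(n-1)$. Finally, expanding the right side shows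
$$p=n(x-1)(x^n+1)-(x+1)(x^n-1). \tag{6}$$

## 4. Eisenstein when $n+1$ is prime, and the prime $17$ for $n=34$

The argument for $n=6$ generalizes at once. If $n+1=\ell$ is prime (so $n$ is even and $\ell\ge5$), then by (2) $Q(1+z)=\sum_{j=3}^{\ell}(j-2)\binom\ell jz^{j-3}$. All coefficients but the last are divisible by $\ell$, the last is $\ell-2$, and $\ell\|\binom\ell3$. This is Eisenstein, so $Q$ is irreducible whenever $n+1$ is prime.

So the sensible first plan is to choose a good prime and read off irreducibility from a Newton polygon. Try it for $n=34$, with $n+1=35$, at $\ell=17$. By (6), $p\equiv-(x+1)(x^2-1)^{17}\pmod{17}$, so $Q\equiv-(x-1)^{14}(x+1)^{18}$. By Hensel's lemma $Q=UV$ over $\mathbb Q_{17}$ with $\deg U=14$, $\deg V=18$. Here $Q(1)=\binom{35}3=5\cdot7\cdot11\cdot17$ and $Q(-1)=17$; since $V(1)$ and $U(-1)$ are units, $17\|U(1)$ and $17\|V(-1)$. So $U$ is Eisenstein in $x-1$ and $V$ is Eisenstein in $x+1$. Thus the prime $17$ says exactly this: either $Q$ is irreducible,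 or it has two factors of degrees $14$ and $18$. It cannot say more.

One must then bring in a second prime with incompatible degrees. For $n=34$ this succeeds with $\ell=5$ (end of Section 6), but it uses that $5$ generates the multiplicative group modulo $7$. In general the local degrees depend on how $n-1,n,n+1$ factor and on the order of $\ell$ modulo the cofactor. For an unspecified $n$ we have no uniform choice of primes that makes degrees collide, and here this plan stops being a proof.

What we can do for all $n$ is to use all primes together. Suppose $Q=q_1q_2$. The integer $R=\mathrm{Res}(q_1,q_2)$ is not zero, since the roots of $Q$ are simple, and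
$$\log|R|=\sum_\ell v_\ell(R)\log\ell .$$
The left side will be bounded from below by the identity (5) and Hadamard's inequality. On the right side, the polygons tell us how close $\ell$-adically a root of $q_1$ can be to a root of $q_2$, and they bound each $v_\ell(R)$ from above. The two bounds will contradict each other.

## 5. The shape of a hypothetical factorization

From now on suppose that $Q$ is reducible. By Gauss' lemma $Q=q_1q_2$ with $q_i\in\mathbb Z[x]$ primitive, nonconstant, with leading coefficients $d_i>0$, $d_1d_2=M$; put $D_i=\deg q_i$, so $D_1+D_2=D$.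

**Step 1: symmetry.** There are no real roots, and the roots of $q_i$ are closed under $\alpha\mapsto\bar\alpha=\alpha^{-1}$. So $D_i\ge2$ is even and the product of the roots of $q_i$ is $1$. Then $x^{D_i}q_i(1/x)$ has leading coefficient $q_i(0)=d_i$ and the same simple roots as $q_i$, so it equals $q_i$: $q_i$ is self-reciprocal with constant term $d_i$. Moreover $c_i:=q_i(1)$ and $b_i:=q_i(-1)$ are positive integers with $c_1c_2=c$, $b_1b_2=b$.

**Step 2: primes dividing $M$, and $\gcd(d_1,d_2)=1$.** Let $\ell^e\|M$, $e\ge1$. In $p$ ($n$ even) or $p/2$ ($n$ odd) the coefficients of $x^{n+1},x^n,x,1$ have valuations $e,0,0,e$ (consecutive integers, or $n-1$ and $n+1$ with $n$ even, are coprime), and the other coefficients vanish. So the polygon shows exactly one root $\alpha_\infty$ with $v=-e$, exactly one root $\alpha_0$ with $v=e$, and otherwise units. Neither of the two is $\pm1$, so both are roots of $Q$. If $\alpha_\infty$ is a root of $q_i$, so is $\alpha_\infty^{-1}$, hence $\alpha_0=\alpha_\infty^{-1}$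 and both belong to the same $q_i$. The valuation form of Gauss' lemma, applied to the primitive polynomials $q_1,q_2$, gives $v(d_i)=e$ for that $i$, and the other leading coefficient is prime to $\ell$. Thus $\gcd(d_1,d_2)=1$. If $\ell\nmid M$, all roots of $Q$ are units, since leading coefficient and constant term of $Q$ are $M$.

## 6. Totally ramified blocks of roots

Fix a prime $\ell\mid n(n^2-1)$. Let $N\in\{n-1,n,n+1\}$ be the one with the largest $\ell$-adic valuation, and write $N=\ell^am$ with $\ell\nmid m$, $W=\ell^a$. For $\ell$ odd, $N$ is the only one of the three divisible by $\ell$. For $\ell=2$, $n$ even, $N=n$. For $\ell=2$, $n$ odd, $a\ge2$ and the other even number is $2$ modulo $4$. Put $C_\ell=v_\ell(n(n^2-1))$ and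
$$T=T_\ell=\begin{cases}a=C_\ell&\ell\text{ odd}\\ a+1=C_\ell+1&\ell=2,\ n\text{ even}\\ a-1=C_\ell-2&\ell=2,\ n\text{ odd.}\end{cases} \tag{7}$$

**Definition (generic weights).** $s_0=0$, $s_k=W\ell^{k-T}$ for $1\le k\le T$, and $w_k=s_k-s_{k-1}$.

So the $w_k$ are $\ell,\ell^2-\ell,\dots,\ell^a-\ell^{a-1}$ for $\ell$ odd; $1,1,2,4,\dots,2^{a-1}$ for $\ell=2$, $n$ even; $4,4,8,\dots,2^{a-1}$ for $\ell=2$, $n$ odd (just $4$ if $a=2$). In every case $w_1+\dots+w_T=W$, the $w_k$ do not decrease, and $w_k=(\ell-1)s_{k-1}$ for $k\ge2$.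

The *disc* of $\zeta\in K$ means the set of $\alpha$ with $v(\alpha-\zeta)>0$.

**Lemma 2.** The unit roots of $Q$ lie in the discs of the $\zeta\in K$ with $\zeta^m=1$. In each disc they are partitioned into blocks $B_1,\dots,B_T$, where some initial blocks may be empty, such that each nonempty block is one Galois orbit over $K$ (hence consists of roots of a single $q_i$), and
$$v(\alpha-\beta)=1/|B_{k'}|\qquad(\alpha\in B_k,\ \beta\in B_{k'},\ k<k').$$
Moreover $|B_k|=w_k$, with the following exceptions.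

* $\zeta=1$: $|B_1|=\ell-3$ ($\ell$ odd); $B_1=B_2=\emptyset$ ($\ell=2$, $n$ even); $B_1=\emptyset$ ($\ell=2$, $n$ odd).
* $\zeta=-1$, $\ell$ odd: $|B_1|=\ell-1$ if $N\ne n$; $|B_1|=\ell+1$ if $N=n$ (then $n$ is even).

Also: (i) for $\ell$ odd, $\ell\mid n$, $n$ even, the roots of $Q$ in the disc of $-1$ satisfy $v(\alpha+1)\le\frac1{\ell+1}$; (ii) for $\ell=2$, $n$ even, the roots of $Q$ in the disc of $1$ satisfy $v(\alpha-1)\le\frac12$; (iii) for $\ell$ odd, $\ell\mid n$, $n$ odd, no root of $Q$ has residue $-1$.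

*Example.* Let $n=16$, $\ell=2$: $a=4$, $m=1$, $T=5$. The only disc is that of $1$, and the lemma gives blocks $\emptyset,\emptyset,2,4,8$, with total $14=D$. By hand: the coefficients $(j-2)\binom{17}j$ at $j=3,5,9,17$ are $680$, $3\cdot6188$, $7\cdot24310$, $15$, with valuations $3,2,1,0$. After division by $z^3$ these are the vertices $(0,3),(2,2),(6,1),(14,0)$, as the lemma says. For $n=12$, $\ell=2$ we have $a=2$, $m=3$, $T=3$: the disc of $1$ has one block of size $2$, and the discs of the two primitive cube roots of unity have blocks $1,1,2$ each; total $2+4+4=10=D$.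

*Proof.*

**Step 1: valuations of binomial coefficients.** They control all the polygons. For $j\ge1$, $\binom Nj=\frac Nj\binom{N-1}{j-1}$, so $v(\binom Nj)\ge a-v(j)$. For $j=\ell^k$, $0\le k\le a$, equality holds: $\binom{N-1}{\ell^k-1}=\prod_{0<i<\ell^k}\frac{N-i}i$ is a unit, because $v(N-i)=v(i)$ for $0<i<\ell^a$.

**Step 2: how polygons give blocks.** Write $p(\zeta+z)=\sum c_jz^j$ (for $\ell=2$, $n$ odd, use $p/2$). By Lemma 1 each segment of height $1$ and length $w$ gives an orbit of $w$ roots with $v(\alpha-\zeta)=1/w$; since $q_1,q_2$ have coefficients in $K$, an orbit belongs to one $q_i$. We number blocks in order of decreasing $v(\alpha-\zeta)$. If $B_k$ and $B_{k'}$, $k<k'$, come from segments of different slopes, then $v(\alpha-\zeta)>v(\beta-\zeta)=1/|B_{k'}|$, so $v(\alpha-\beta)=1/|B_{k'}|$. It remains to find the polygons, and to treat separately the places where two blocks share a slope.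

**Step 3: $\ell$ odd, the discs.** Modulo $\ell^a$, using (6) for $N=n$,
$$p\equiv(n-1)(x^N-1)\ (N=n+1),\quad p\equiv-(x+1)(x^N-1)\ (N=n),\quad p\equiv-(n+1)x(x^N-1)\ (N=n-1),$$
where $n-1$, resp. $n+1$, is a unit in the first, resp. third case. Modulo $\ell$, $x^N-1=(x^m-1)^W$. So the residues of the unit roots are $m$-th roots of unity, or possibly $-1$ if $N=n$. (For $N=n-1$ the residue $0$ is that of $\alpha_0$.) If $N=n$ is even, then $m$ is even and $-1$ is an $m$-th root of unity. If $N=n$ is odd, then $m$ is odd, $-1$ is not an $m$-th root of unity, and it is a simple root of $p$ modulo $\ell$. It lifts to exactly one root, which is the root $-1$ of $p$, not a root of $Q$. This proves (iii) and the statement about discs. If $N=n\pm1$ and $-1$ is an $m$-th root of unity, then $m$ and $N$ are even and $n$ is odd; if $N=n$ and $-1$ is one, $n$ is even.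

**Step 4: $\ell$ odd, the coefficients.** Since $\zeta^N=1$, for $j\ge1$ the coefficient $c_j$ is congruent modulo $\ell^a$ to
$$(n-1)\zeta^{-j}\tbinom Nj,\qquad -\big[(\zeta+1)\zeta^{-j}\tbinom Nj+\zeta^{1-j}\tbinom N{j-1}\big],\qquad -(n+1)\zeta^{1-j}\big[\tbinom Nj+\tbinom N{j-1}\big] \tag{8}$$
in the three cases $N=n+1,n,n-1$, where the terms $\binom N{j-1}$ are present only for $j\ge2$. By Step 1, $v(c_j)\ge a-\lfloor\log_\ell j\rfloor$ for $1\le j\le\ell^a$. Unless $N=n$ and $\zeta=-1$, equality holds at $j=\ell^k$, $1\le k\le a$: there $v(\binom N{\ell^k})=a-k<a$ and its factor is a unit ($\zeta+1$ is a unit if $N=n$, $\zeta\ne-1$), while $v(\binom N{\ell^k-1})\ge a$. In all cases of Step 5 below, this inequality places the remaining points on or above the polygon.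

**Step 5: $\ell$ odd, the polygons.** Four cases.

*Case $\zeta\ne\pm1$.* Here $c_0=p(\zeta)$ is $-(n+1)(\zeta^{-1}-\zeta)$, $2n(\zeta-1)$, $(n-1)(\zeta^2-1)$ respectively, so $v(c_0)=a$. The vertices are $(0,a)$ and $(\ell^k,a-k)$, $1\le k\le a$, with slopes $\frac1\ell>\frac1{\ell^2-\ell}>\cdots$. The lengths are the generic weights.

*Case $\zeta=1$.* By (2) we divide by $z^3$. Since $c_3=\binom{n+1}3$ has valuation $a$ ($\ell\ge5$) or $a-1$ ($\ell=3$), the vertices are $(0,a)$ (if $\ell\ge5$) and $(\ell^k-3,a-k)$, $1\le k\le a$. So $|B_1|=\ell-3$, which is empty for $\ell=3$, and the later blocks are generic.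

*Case $\zeta=-1$, $N=n\pm1$, $n$ odd.* Now $c_0=0$ and $v(c_1)=v(-2(n^2-1))=a$. Divide by $z$ (the root $-1$ is not a root of $Q$): the vertices are $(0,a)$, $(\ell^k-1,a-k)$. So $|B_1|=\ell-1$.

*Case $\zeta=-1$, $N=n$ even.* Here $c_0=-4n$ and $c_1=2n(n+1)$ have valuation $a$. Since $\zeta+1=0$, (8) gives $c_j\equiv-(-1)^{1-j}\binom N{j-1}\pmod{\ell^a}$ for $j\ge2$. So $v(c_j)\ge a-\lfloor\log_\ell(j-1)\rfloor$ for $2\le j\le\ell^a+1$, with equality at $j=\ell^k+1$, $1\le k\le a$. The vertices are $(0,a)$, $(\ell^k+1,a-k)$, with slopes $\frac1{\ell+1}>\frac1{\ell^2-\ell}>\cdots$ (for $\ell=3$: $4<6$). So $|B_1|=\ell+1$, and (i) holds.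

**Step 6: $\ell=2$, $n$ even.** Here $N=n$, $m$ is odd, and by (6) $p\equiv-(x+1)(x^N-1)$ modulo $2^a$. Modulo $2$ this is $(x+1)(x^m-1)^W$, which gives the discs.

*Case $\zeta\ne1$.* As $m$ is odd, $\zeta\pm1$ are units. We have $c_0=2n(\zeta-1)$ with $v=a+1$, and $c_1=p'(\zeta)=(n+1)[(n-1)-n\zeta^{-1}+1]=n(n+1)(1-\zeta^{-1})$ with $v=a$. For $j\ge2$ the middle formula of (8) holds modulo $2^a$ and gives $v(c_j)\ge a-\lfloor\log_2j\rfloor$ for $j\le2^a$, with equality at $j=2^k$, $1\le k\le a$ (there $v(\binom N{2^k-1})\ge a$). The vertices are $(0,a+1),(2,a-1),(4,a-2),(8,a-3),\dots,(2^a,0)$, and $(1,a)$ lies on the first segment, of slope $1$. This segment has height $2$, so Lemma 1 does not apply to it; we split it by hand. Put $z=2u$ and divide by $2n$. Modulo the maximal ideal,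
$$\tfrac{c_0}{2n}=\zeta-1,\qquad\tfrac{2c_1}{2n}=(n+1)(1-\zeta^{-1})\equiv\tfrac{\zeta-1}\zeta,\qquad\tfrac{4c_2}{2n}\equiv-\big[(n-1)(\zeta+1)\zeta^{-2}+2\zeta^{-1}\big]\equiv\tfrac{\zeta-1}{\zeta^2},$$
where the congruence for $c_2$ modulo $2^a$ becomes one modulo $2$ after multiplication by $2/n$. For $j\ge3$ the term $2^jc_j/(2n)$ has valuation at least $j-1-\lfloor\log_2j\rfloor\ge1$ if $j\le2^a$, and at least $j-1-a\ge1$ if $j>2^a\ge a+1$. So the reduction is $(\zeta-1)(1+t+t^2)$ with $t=u/\zeta$, which is separable in characteristic $2$. By Hensel there are two roots $u\in K$ with different residues, hence two roots $\alpha_1,\alpha_2\in K$ of $p$ with $v(\alpha_1-\alpha_2)=1$. These are $B_1,B_2$, of size $1$. The other segments have height $1$ and lengths $2,4,\dots,2^{a-1}$.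

*Case $\zeta=1$.* From (2), $v(c_3)=v(\binom{n+1}3)=a-1$. By (8), $c_j\equiv-[2\binom Nj+\binom N{j-1}]$ modulo $2^a$. Let $k\ge1$ and $2^k+1\le j\le2^{k+1}$. Then $v(\binom N{j-1})\ge a-k$ and $v(2\binom Nj)\ge1+a-v(j)\ge a-k$, so $v(c_j)\ge a-k$ as long as $k\le a$. At $j=2^k+1$, $1\le k\le a$, equality holds, since $v(2\binom Nj)\ge a+1$ ($j$ is odd) and $v(\binom N{2^k})=a-k$. The vertices of $p(1+z)/z^3$ are $(2^k-2,a-k)$, $1\le k\le a$. This gives blocks of sizes $2,4,\dots,2^{a-1}$, named $B_3,\dots,B_T$, with slopes $\le\frac12$, which is (ii).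

**Step 7: $\ell=2$, $n$ odd.** Put $s=\frac{n-1}2$ and $P=p/2=s(x^{n+1}-1)-(s+1)(x^n-x)$. Modulo $2^{a-1}$ (note $a-1\ge1$): $P\equiv-(s+1)x(x^N-1)$ if $N=n-1$ (then $v(s)=a-1$ and $s+1$ is odd), and $P\equiv s(x^N-1)$ if $N=n+1$ (then $v(s+1)=a-1$ and $s$ is odd). This gives the discs. For $j\ge1$, $c_j$ is congruent modulo $2^{a-1}$ to a unit times $\binom Nj+\binom N{j-1}$ (second term only for $j\ge2$) or to a unit times $\binom Nj$. So $v(c_j)\ge a-1$ for $1\le j\le3$, and $v(c_j)\ge a-\lfloor\log_2j\rfloor$ for $4\le j\le2^a$, with equality at $j=2^k$, $2\le k\le a$: there $a-k<a-1$ and $v(\binom N{2^k-1})\ge a$.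

*Case $\zeta\ne1$.* Here $c_0=s(\zeta^2-1)$, resp. $-(s+1)(\zeta^{-1}-\zeta)$, has $v=a-1$. The hull goes through $(0,a-1),(4,a-2),(8,a-3),(16,a-4),\dots,(2^a,0)$, and its first two segments have the same slope $\frac14$. If $a=2$ there is just one block, of size $4$. If $a\ge3$, put $z=2^{1/4}u$. The only points on the line of slope $\frac14$ are those at $j=0,4,8$: for $1\le j\le3$, $5\le j\le7$, $9\le j\le15$ we have $v(c_j)\ge a-1,\ a-2,\ a-3$, above the line, and further points are even higher. So the reduction is $r_0+r_1u^4+r_2u^8$ with $r_0r_1r_2\ne0$. The quadratic $r_0+r_1Y+r_2Y^2$ is separable in characteristic $2$, its derivative being $r_1\ne0$, and has nonzero roots $Y_1\ne Y_2$. With $y_i^4=Y_i$ the reduction is a constant times $(u-y_1)^4(u-y_2)^4$. So of the eight roots with $v(z)=\frac14$, four have $u$-residue $y_1$ and four have $y_2$. Galois conjugation over $K$ acts trivially on residues, so it preserves the residue of $u^4=z^4/2$, and each of the two sets of four is stable.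 Orbits have size at least $4$, because the value $\frac14$ occurs. So there are two orbits $B_1,B_2$ of size $4$, with $v(\alpha-\beta)=\frac14$ across. The remaining segments have height $1$ and lengths $8,\dots,2^{a-1}$.

*Case $\zeta=1$.* For $P$, (2) gives $v(c_3)=v(\frac12\binom{n+1}3)=a-1$ and $v(c_4)=v(\binom{n+1}4)=a-2$. The vertices of $P(1+z)/z^3$ are $(0,a-1),(1,a-2),(5,a-3),\dots,(2^k-3,a-k),\dots$, $k\le a$. The unique root with $v(z)=1$ is $z=-2$, that is $x=-1$, not a root of $Q$. The remaining blocks have sizes $4,8,\dots,2^{a-1}$ and are named $B_2,\dots,B_T$. $\square$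

*The case $n=34$ finished.* At $\ell=5$: $N=35$, $a=1$, $m=7$, $T=1$. The disc of $1$ contains $2$ roots of $Q$, and each of the other six discs contains one block of size $5$. Since $5$ has order $6$ modulo $7$, Frobenius permutes those six discs transitively, so over $\mathbb Q_5$ the $30$ roots in them are the roots of one irreducible factor. A rational factor of degree $14$ or $18$ would have to consist of some of the two sets of $2$ and $30$ roots or parts of the first; its degree would be at most $2$ or at least $30$. So the possibility $14+18$ is excluded and $Q$ is irreducible for $n=34$.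

## 7. The valuation of the resultant

Let $R=\mathrm{Res}(q_1,q_2)\ne0$. Give a nonempty block the *label* $i$ if it consists of roots of $q_i$; empty blocks may get any label.

**Lemma 3.** If $\ell\nmid n(n^2-1)$ then $v_\ell(R)=0$. If $\ell\mid n(n^2-1)$ then $v_\ell(R)=\sum_\zeta f_\zeta$, where $f_\zeta=\sum|B_k|$ over the pairs $k<k'$ of blocks in the disc of $\zeta$ with different labels.

*Proof.* **Step 1: primes not dividing $n(n^2-1)$.** Suppose $\ell\nmid n(n^2-1)$ and $\ell\mid R$. Leading and constant coefficients of $q_1,q_2$ divide $M$, so they are prime to $\ell$, and the reductions of $q_1,q_2$ have a common root $\bar\alpha\ne0$. It is a multiple root of $p$ modulo $\ell$, and (5) gives $\bar\alpha=1$. So $\ell\mid Q(1)=c$. But by (3) all primes dividing $c$ divide $n(n^2-1)$, a contradiction.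

**Step 2: the other primes.** We have $R=d_1^{D_2}d_2^{D_1}\prod(\alpha-\beta)$. If $\ell^e\|d_1$ with $e\ge1$, then $\ell\nmid d_2$ and all $\beta$ are units by Section 5. So $\prod_\beta(\alpha_\infty-\beta)$ has valuation $-eD_2$, which cancels $d_1^{D_2}$, and $v(\alpha_0-\beta)=0$. The same holds with indices exchanged. So only pairs of units count, and of these only pairs in the same disc. Two roots of one block have the same label. Two nonempty blocks $k<k'$ with different labels contribute $|B_k||B_{k'}|\cdot\frac1{|B_{k'}|}=|B_k|$ by Lemma 2. If $B_{k'}$ is empty, so are all earlier blocks, and the pair counts $0$ in $f_\zeta$ as well. $\square$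

*Example.* For $n=16$, $\ell=2$, with labels $1,2,1$ on the blocks of sizes $2,4,8$: the pairs $(2,4)$ and $(4,8)$ have different labels, so $v_2(R)=2+4=6$.

## 8. The product of $F$ over the roots of one factor

Identity (5) expresses $p'(\alpha)$ through $\alpha-1$ and $F(\alpha)$, so we need $A_i=\prod_{q_i(\alpha)=0}|F(\alpha)|$.

**Lemma 4.** $A_i=d_i^{\,n-1}b_i$ if $n$ is even; $A_i=2^{D_i}d_i^{\,n-1}$ if $n$ is odd.

*Proof.* $\prod F(\alpha)$ is rational, and nonzero since the root of $F$ is not on the unit circle. We compute its valuation at every prime. Note $\prod(1+\alpha)=b_i/d_i$, as $D_i$ is even.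

(a) *$\ell$ odd, $\alpha$ a unit.* If $v(F(\alpha))>0$, then (4) gives $v(F^*(\alpha))>0$ too, so $(n-1)\bar\alpha=n+1$ and $(n+1)\bar\alpha=n-1$ in the residue field. If $\ell\mid n-1$, the first gives $\ell\mid n+1$, so $\ell\mid2$, impossible. So $\ell\nmid n-1$, and $(n-1)\bar\alpha^2=(n+1)\bar\alpha=n-1$ gives $\bar\alpha=\pm1$. Here $\bar\alpha=1$ would give $2=0$; so $\bar\alpha=-1$, and then $2n=0$, i.e. $\ell\mid n$. For $n$ odd, $Q$ has no root in that disc by Lemma 2(iii), so unit roots contribute $0$. For $n$ even and $\ell\mid n$, all roots are units (as $\ell\nmid M$), $F(\alpha)=n(\alpha-1)-(\alpha+1)$, and in the disc of $-1$ we have $v(\alpha+1)<1\le v(n)$ by Lemma 2(i); so $v(F(\alpha))=v(\alpha+1)$. In the other discs both are $0$. The total is $v(b_i/d_i)=v(b_i)$, as claimed, since $v(d_i)=0$. For $n$ even and $\ell\nmid n$, unit roots contribute $0$, and $v(b_i)=0$ as $b_i\mid\frac n2$.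

(b) *$\ell$ odd, $\ell^e\|M$, $e\ge1$, the non-unit roots.* Here $v(F(\alpha_0))=v(n+1)=0$, and by (4) $v(F(\alpha_\infty))=v(F^*(\alpha_\infty))+ne=-e+ne=(n-1)e$. They belong to the $q_i$ with $v(d_i)=e$.

(c) *$\ell=2$, $n$ even.* All roots are units. If $\bar\alpha\ne1$, then $v(F(\alpha))=0=v(\alpha+1)$. If $\bar\alpha=1$, then $v(\alpha-1)\le\frac12$ by Lemma 2(ii), and $F(\alpha)=(n-1)(\alpha-1)-2$, so $v(F(\alpha))=v(\alpha-1)=v(\alpha+1)$. The total is $v(b_i/d_i)=v(b_i)$, and $d_i$ is odd.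

(d) *$\ell=2$, $n$ odd.* If $n\equiv3\pmod4$, then $M$ is odd, all roots are units, $v(n-1)=1$, $v(n+1)\ge2$, so every $v(F(\alpha))=1$. If $n\equiv1\pmod4$, let $e=v(M)=v(n-1)-1\ge1$; then $v(F(\alpha))=v(n+1)=1$ for unit roots and for $\alpha_0$, while $v(F(\alpha_\infty))=v(F^*(\alpha_\infty))+ne=(1-e)+ne$. The total is $D_i+(n-1)v(d_i)$ in both cases.

For $n$ odd, (a) and (b) give $(n-1)v(d_i)$ at every odd prime. All valuations agree with the claim. $\square$

**The degrees.** Let $r=\frac{n+1}{n-1}$, the root of $F$. Then $A_i=(n-1)^{D_i}q_i(r)/d_i$. For $|\alpha|=1$, $\alpha\ne1$, we have $|r-\alpha|>|1-\alpha|$, because $t^2-2t\cos\theta+1$ increases for $t\ge1$. So $q_i(r)>q_i(1)\ge1$. Lemma 4 becomes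
$$M^{D_i}q_i(r)=d_i^nb_i\ (n\text{ even}),\qquad M^{D_i}q_i(r)=d_i^n\ (n\text{ odd}). \tag{9}$$
Put $\Lambda=\log M>0$. As $b_i\le\frac n2<M$ for $n$ even,
$$D_i\Lambda<n\log d_i+\Lambda\ (n\text{ even}),\qquad D_i\Lambda<n\log d_i\ (n\text{ odd}).$$
If $d_i=1$, this says $D_i<1$, a contradiction. So $d_1,d_2\ge2$; they are coprime, hence $d_1\ne d_2$, and **$M$ is not a prime power**. (In particular Theorem 1 is already proved whenever $M$ is a prime power.) Order the factors so that $d_1<d_2$, and put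
$$\kappa=\log d_1,\qquad\lambda=\kappa/\Lambda\in(0,\tfrac12).$$
Applying the bounds to both factors, with $D_1=D-D_2$ and $\log d_2=(1-\lambda)\Lambda$,
$$n\lambda-3<D_1<n\lambda+1\ (n\text{ even}),\qquad n\lambda-3<D_1<n\lambda\ (n\text{ odd}). \tag{10}$$

**Small values.** If $n$ is even, $M=n-1$ is odd and not a prime power, so $M\ge15$, $n\ge16$ and $d_1\ge3$. If $n$ is odd, $M\ge6$, $n\ge13$ and $d_1\ge2$. In all cases $n\lambda>3$: $n\lambda\ge\frac{n\log3}{\log(n-1)}\ge\frac{16\log3}{\log15}>6$ for $n$ even, and $n\lambda\ge\frac{n\log2}{\log((n-1)/2)}\ge\frac{13\log2}{\log6}>5$ for $n$ odd (both expressions increase with $n$ in the range).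

## 9. A lower bound for $\log|R|$

**Step 1: discriminant times resultant.** This is where (5) enters. For a root $\alpha$ of $Q$ we have $p'(\alpha)=(\alpha-1)^3Q'(\alpha)$ or $2(\alpha-1)^3(\alpha+1)Q'(\alpha)$, and (5) with $|\alpha|=1$ gives
$$|Q'(\alpha)|=\frac{n(n^2-1)}{|\alpha-1||F(\alpha)|}\ (n\text{ even}),\qquad|Q'(\alpha)|=\frac{n(n^2-1)}{2|\alpha-1||\alpha+1||F(\alpha)|}\ (n\text{ odd}).$$
From $|\mathrm{disc}\,q_1|=d_1^{D_1-2}\prod|q_1'(\alpha)|$, $|R|=d_1^{D_2}\prod|q_2(\alpha)|$ and $Q'(\alpha)=q_1'(\alpha)q_2(\alpha)$, products over the roots of $q_1$, we get $|\mathrm{disc}\,q_1||R|=d_1^{D-2}\prod|Q'(\alpha)|$. Insert $\prod|\alpha-1|=c_1/d_1$, $\prod|\alpha+1|=b_1/d_1$ and Lemma 4. For $n$ even the power of $d_1$ is $d_1^{(n-4)+1-(n-1)}=d_1^{-2}$, for $n$ odd it is $d_1^{(n-5)+2-(n-1)}=d_1^{-2}$. The same works for $q_2$, so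
$$|\mathrm{disc}\,q_i|\,|R|=\frac{H^{D_i}}{d_i^2b_ic_i},\qquad H=n(n^2-1)\ (n\text{ even}),\quad H=\tfrac14n(n^2-1)\ (n\text{ odd}). \tag{11}$$

**Step 2: Hadamard.** It bounds the discriminants from above: $|\mathrm{disc}\,q_i|\le d_i^{2D_i-2}D_i^{D_i}$. Since $H/d_1^2=\frac{n(n+1)}{n-1}d_2^2$ in both cases, (11) gives
$$\log|R|\ge D_1\Big(2\log d_2+\log\tfrac n{D_1}+\log\tfrac{n+1}{n-1}\Big)-\log(b_1c_1),$$
and the same with the indices interchanged.

**Step 3: averaging the two.** We need three elementary inequalities: $\log\frac{n+1}{n-1}\ge\frac2n$, $\log\frac nD\ge\frac{n-D}n$, and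
$$-u\log u-(1-u)\log(1-u)\ \ge\ 4\log2\cdot u(1-u)\qquad(0\le u\le1).$$
For the last, let $g$ be the left side minus the right side. It is symmetric under $u\mapsto1-u$, $g(0)=g(\frac12)=0$, $g'(\frac12)=0$, and $g''=8\log2-\frac1{u(1-u)}$. So on $[0,\frac12]$ $g$ is concave up to some $u_0$, then convex. On the convex part $g$ is at least its tangent at $\frac12$, which is $0$. On $[0,u_0]$ concavity with $g(0)=0$ and $g(u_0)\ge0$ gives $g\ge0$.

Now average the two bounds of Step 2. First, $D_1\log d_2+D_2\log d_1=D\kappa+D_1(\Lambda-2\kappa)$. With $u=D_1/D$,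
$$\tfrac12\Big(D_1\log\tfrac n{D_1}+D_2\log\tfrac n{D_2}\Big)=\tfrac D2\Big(\log\tfrac nD-u\log u-(1-u)\log(1-u)\Big)\ge\frac{D(n-D)}{2n}+2\log2\,\frac{D_1D_2}D,$$
and $\frac D2\log\frac{n+1}{n-1}\ge\frac Dn$. Therefore
$$\log|R|\ \ge\ D\kappa+D_1(\Lambda-2\kappa)+2\log2\,\frac{D_1D_2}D+\eta-\tfrac12\log(bc), \tag{12}$$
where $\eta=\frac Dn\big(\frac{n-D}2+1\big)$, i.e. $\eta=2-\frac4n$ ($n$ even), $\eta=\frac52-\frac{15}{2n}$ ($n$ odd).

**Step 4: $D_1D_2/D\ge n\lambda(1-\lambda)-3$.** The purpose is to remove $D_1$. The function $u(D-u)$ is concave, so it suffices to check the ends of the range (10). There $u(D-u)-D(n\lambda(1-\lambda)-3)$ equals: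

* $n$ even, $u=n\lambda-3$: $4n\lambda+2n\lambda(1-\lambda)-9>0$;
* $n$ even, $u=n\lambda+1$: $n(1-4\lambda)-3+2n\lambda(1-\lambda)+3(n-2)=4n-2n\lambda-2n\lambda^2-9\ge2n-9>0$;
* $n$ odd, $u=n\lambda-3$: $3n\lambda+3n\lambda(1-\lambda)-9>0$;
* $n$ odd, $u=n\lambda$: $3n-9-3n\lambda^2>0$.

The signs use $n\lambda>3$ and $\lambda<\frac12$. (For the first: $u(D-u)=(n\lambda-3)(n(1-\lambda)+1)$ with $D=n-2$; the others are expanded in the same way.)

**Step 5: the final form.** Since $\Lambda-2\kappa>0$ and $D_1>n\lambda-3$, and $n\lambda\Lambda=n\kappa$,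
$$D\kappa+D_1(\Lambda-2\kappa)\ge D\kappa+(n\lambda-3)(\Lambda-2\kappa)=2n\kappa(1-\lambda)-3\Lambda+h\kappa,$$
with $h=4$ ($n$ even), $h=3$ ($n$ odd). With $\kappa=\lambda\Lambda$ and Step 4, (12) becomes
$$\log|R|\ge2n\lambda(1-\lambda)(\Lambda+\log2)-E,\qquad E=3\Lambda-h\kappa+6\log2-\eta+\tfrac12\log(bc), \tag{13}$$
$$E\le5\log n-4\kappa+1\ (n\text{ even}),\qquad E\le5.5\log n-3\kappa-3.049+\tfrac{7.5}n\ (n\text{ odd}). \tag{14}$$
For $n$ even: $3\Lambda\le3\log n-\frac3n$, $6\log2<4.159$, and $bc=n^2(n^2-1)/12<n^4/12$, so $\frac12\log(bc)<2\log n-1.242$; the constant is at most $4.159-2+\frac4n-1.242-\frac3n=.917+\frac1n<1$. For $n$ odd: $3\Lambda<3\log n-3\log2$, and $bc=n(n^2-1)^2/192$, so $\frac12\log(bc)<\frac52\log n-\frac12\log192<\frac52\log n-2.628$; the constant is $3\log2-\frac52-\frac12\log192=-3.0493\ldots$, plus $\frac{7.5}n$.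

## 10. A first upper bound for $\log|R|$

**Step 1: one disc.** In a disc let $\sigma_k=|B_1|+\dots+|B_k|$, $\sigma_0=0$. We claim $\sigma_{k-1}\le|B_k|$ for $k\ge2$. Generically $|B_k|=(\ell-1)s_{k-1}\ge s_{k-1}$. If $|B_1|=\ell+1$ the claim reads $\ell^{k-1}+1\le\ell^k-\ell^{k-1}$, which is true for $\ell\ge3$. In the other exceptional discs the initial blocks are only made smaller, and if $B_k=\emptyset$ all earlier blocks are empty.

Let $f_j$ be the sum defining $f_\zeta$ restricted to $B_1,\dots,B_j$, so $f_\zeta=f_T$ and $f_0=f_1=0$. Let $j\ge2$. If the labels of $B_{j-1},B_j$ differ, each $k\le j-2$ has a label different from exactly one of them, so $f_j=|B_{j-1}|+\sigma_{j-2}+f_{j-2}=\sigma_{j-1}+f_{j-2}$. If they agree, $f_j\le2\sigma_{j-2}+f_{j-2}\le\sigma_{j-1}+f_{j-2}$ by the claim. By induction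
$$f_\zeta\le\sigma_{T-1}+\sigma_{T-3}+\cdots\quad(\text{indices}\ge1).$$
In the example after Lemma 3 ($n=16$, $T=5$) this reads $6\le\sigma_4+\sigma_2=6+0$.

**Step 2: all discs.** There are $m=N/W$ discs. For $1\le j\le T-1$ we claim $\sum_\zeta\sigma_{T-j}\le n\ell^{-j}$. Generically $\sigma_{T-j}=W\ell^{-j}$, which would give $N\ell^{-j}$. The exceptional discs change the sum by at most $-3$ if $\ell$ is odd and $N\ne n$, by at most $-3+1$ if $\ell$ is odd and $N=n$, by at most $0$ if $\ell=2$ and $n$ is even (then $N=n$), and by $-4$ if $\ell=2$ and $n$ is odd; and $N\le n+1$. The claim follows, and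
$$v_\ell(R)\le n\,g_\ell,\qquad g_\ell=\sum_{\substack{1\le j\le T_\ell-1\\ j\text{ odd}}}\ell^{-j}\le\frac\ell{\ell^2-1}. \tag{15}$$
So $g_\ell=0$ for $T_\ell=1$, $g_\ell=\frac1\ell$ for $T_\ell=2,3$, and $g_\ell=\frac1\ell+\frac1{\ell^3}$ for $T_\ell=4,5$.

**Step 3: all primes.** We compare $g_\ell$ with $C_\ell$, because $\sum_\ell C_\ell\log\ell=\log(n(n^2-1))<3\log n$. Write $g_\ell=\frac{C_\ell}{20}+\big(g_\ell-\frac{C_\ell}{20}\big)$. For $\ell\ge11$ the bracket is $\le0$: it is negative if $T_\ell=1$, and if $T_\ell\ge2$ then $g_\ell\le\frac{11}{120}<\frac1{10}\le\frac{C_\ell}{20}$. For the other primes it is bounded as follows.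

* $\ell=3,5,7$ ($C=T$): the maximum is at $T=2$, with values $\frac13-\frac1{10}$, $\frac15-\frac1{10}$, $\frac17-\frac1{10}$; $T=1$ gives $-\frac1{20}$. For $\ell=3$ the other values are below $.184$ ($T=3$) and $.171$ ($T=4$), and smaller for $T\ge5$ (for $T\ge6$ at most $\frac38-.3$). For $\ell=5,7$ and $T\ge3$ they are at most $\frac\ell{\ell^2-1}-.15$, which is $<.06$ for $\ell=5$ and negative for $\ell=7$.
* $\ell=2$, $n$ even ($C=T-1$, $T\ge2$): $T=2,3,4,5$ give $.45,.4,.475,.425$, and $T\ge6$ gives at most $\frac23-.25$. Maximum $\frac{19}{40}$.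
* $\ell=2$, $n$ odd ($C=T+2$): $T=1,\dots,5$ give $-.15,.3,.25,.325,.275$, and $T\ge6$ gives at most $\frac23-.4$. Maximum $\frac{13}{40}$.

Times $\log\ell$ these maxima are $<.2564,\ .1610,\ .0834$ for $\ell=3,5,7$, and $<.3293$ ($n$ even), $<.2253$ ($n$ odd) for $\ell=2$. Hence
$$\tfrac1n\log|R|\le.15\log n+.8301\ (n\text{ even}),\qquad\tfrac1n\log|R|\le.15\log n+.7261\ (n\text{ odd}). \tag{16}$$

Compare main terms of (13) and (16): per unit of $n$, $2\lambda(1-\lambda)\log n$ against $.15\log n$. For $\lambda\ge.14$ we have $2\lambda(1-\lambda)\ge.2408$, and a contradiction is in sight; Section 11 carries it out. If $2\lambda(1-\lambda)<.15$, i.e. $\lambda<(1-\sqrt{.7})/2\approx.0817$, the two bounds are compatible: then $2\lambda(1-\lambda)(\Lambda+\log2)<.15\Lambda+.104$ is below the right side of (16), and $E>0$. So for small $\lambda$ something better than (16) is needed; this is the subject of Section 12.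

## 11. Contradiction when $\lambda\ge.14$

In this section $\lambda\ge.14$. Note that $2\lambda(1-\lambda)$ increases on $(0,\frac12]$.

### 11.1. $n$ even, $d_1\ge3$

**Step 1: $n<34$.** These are too small for the general estimate. $M=n-1$ is odd, less than $33$ and not a prime power, so $M\in\{15,21\}$, $n\in\{16,22\}$ and $d_1=3$.

For $n=16$ ($15\cdot16\cdot17$) only $\ell=2$ has $T_\ell\ge2$, so by (15) $\log|R|\le16\cdot\frac23\log2<7.4$. In (13), $\lambda=\frac{\log3}{\log15}=.4057$, $2\lambda(1-\lambda)(\Lambda+\log2)>1.64$, and $\log|R|>26.2-10.5$. Contradiction.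

For $n=22$ ($21\cdot22\cdot23$ is squarefree, $T_2=2$): $\log|R|\le11\log2<7.7$. In (13), $\lambda=.3609$, $2\lambda(1-\lambda)(\Lambda+\log2)>1.724$, and $\log|R|>37.9-12.1$. Contradiction.

**Step 2: $n\ge34$, what to contradict.** By (13), (14), (16), $\kappa\ge\log3$ and $\log n\le\Lambda+\frac1{n-1}$, we have
$$A:=2\lambda(1-\lambda)(\Lambda+\log2)-.15\Lambda\ \le\ .8301+\tfrac{.15}{n-1}+\tfrac{5\log n-4\log3+1}n, \tag{17}$$
and this must be contradicted. For fixed $\Lambda$, $A$ increases with $\lambda\in(0,\frac12]$, and the right side decreases with $n$.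

**Step 3: $\Lambda\ge\log3/.14$.** Then $M\ge2559$ and $n\ge2559$. As $\lambda\ge.14$, $A\ge.2408(\Lambda+\log2)-.15\Lambda>.879$, and the right side of (17) is $<.845$. Contradiction.

**Step 4: $\Lambda<\log3/.14$.** Put $\lambda_0=\log3/\Lambda$. Since $M\ge33$, $\lambda_0\in(.14,.3143]$. As $d_1\ge3$, $\lambda\ge\lambda_0$, and
$$A\ge a(\lambda_0):=\log3\,\Big(2-2\lambda_0-\frac{.15}{\lambda_0}\Big)+2\log2\,\lambda_0(1-\lambda_0).$$
This is concave in $\lambda_0$, so its minimum on an interval is at an endpoint. Values: $a(.14)=.7125\ldots+.1669\ldots>.879$, $a(.16)=.81571\ldots+.18631\ldots>1.002$, $a(.2)=.9338\ldots+.2218\ldots>1.155$, $a(.25)=.9887\ldots+.2599\ldots>1.248$, $a(.285)=.9927\ldots+.2824\ldots>1.275$, $a(.3143)=.9823\ldots+.2987\ldots>1.280$. If $\lambda_0\le\tau$ then $M\ge3^{1/\tau}$, which gives the second row below.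

| $\lambda_0\in$ | $[.14,.16]$ | $[.16,.2]$ | $[.2,.25]$ | $[.25,.285]$ | $[.285,.3143]$ |
|---|---|---|---|---|---|
| $n\ge$ | 960 | 244 | 82 | 48 | 34 |
| right side of (17) $<$ | .863 | .930 | 1.060 | 1.167 | 1.254 |
| $a\ge$ | .879 | 1.002 | 1.155 | 1.248 | 1.275 |

The last fractions in (17) at these $n$ are at most $.0323,\ .0988,\ .2274,\ .3326,\ .4188$, and $\frac{.15}{n-1}$ is at most $.0002,\ .0007,\ .0019,\ .0032,\ .0046$. So (17) fails in every column. Contradiction.

### 11.2. $n$ odd, $d_1\ge3$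

**Step 1: $n<41$.** $M<20$ is a product of coprime $d_2>d_1\ge3$, so $M\in\{12,15\}$ and $d_1=3$.

For $n=25$ ($24\cdot25\cdot26$): $T_2=2$, $T_5=2$, all other $T_\ell=1$, so $\log|R|\le\frac{25}2\log2+5\log5<16.8$. In (13), $\lambda=.4421$, $2\lambda(1-\lambda)(\Lambda+\log2)>1.567$, and $\log|R|>39.1-11.7$. Contradiction.

For $n=31$ ($30\cdot31\cdot32$): only $T_2=4$ exceeds $1$, so $\log|R|\le31\cdot\frac58\log2<13.5$. In (13), $\lambda=.4057$, $2\lambda(1-\lambda)(\Lambda+\log2)>1.64$, and $\log|R|>50.8-12.8$. Contradiction.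

**Step 2: $n\ge41$, what to contradict.** By (13), (14), (16), $\kappa\ge\log3$ and $\log n\le\Lambda+\log2+\frac1{n-1}$,
$$A:=(2\lambda(1-\lambda)-.15)(\Lambda+\log2)\le.7261+\tfrac{.15}{n-1}+\tfrac1n\big(5.5\log n-3\log3-3.049+\tfrac{7.5}n\big), \tag{18}$$
and the right side decreases with $n$.

**Step 3: $\Lambda\ge\log3/.14$.** Then $M\ge2559$, so $n\ge5117$. Here $A\ge.0908\cdot8.54>.775$, and the right side of (18) is $<.735$. Contradiction.

**Step 4: $\Lambda<\log3/.14$.** Put $\lambda_0=\log3/\Lambda\in(.14,.367]$ (as $M\ge20$). Then $\lambda\ge\lambda_0$ and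
$$A\ge a(\lambda_0):=\log3\,\Big(2-2\lambda_0-\frac{.15}{\lambda_0}\Big)+\log2\,\big(2\lambda_0(1-\lambda_0)-.15\big),$$
which is concave, with $a(.14)=.7125\ldots+.0629\ldots>.775$, $a(.16)=.81571\ldots+.08234\ldots>.898$, $a(.2)=.9338\ldots+.1178\ldots>1.051$, $a(.3)=.9887\ldots+.1871\ldots>1.175$, $a(.367)=.9418\ldots+.2180\ldots>1.159$.

| $\lambda_0\in$ | $[.14,.16]$ | $[.16,.2]$ | $[.2,.3]$ | $[.3,.367]$ |
|---|---|---|---|---|
| $n\ge$ | 1919 | 487 | 79 | 41 |
| right side of (18) $<$ | .745 | .784 | .954 | 1.079 |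
| $a\ge$ | .775 | .898 | 1.051 | 1.159 |

The last terms of (18) at these $n$ are at most $.0184,\ .0570,\ .2252,\ .3480$, and $\frac{.15}{n-1}$ is at most $.0001,\ .0004,\ .0020,\ .0038$. Contradiction in every column.

### 11.3. $n$ odd, $d_1=2$

**Step 1: the range.** By coprimality $d_2$ is odd, so $v_2(M)=1$. Hence $4\|n-1$, $n\equiv5\pmod8$, $a=2$ and $N=n-1$ at $\ell=2$, $T_2=1$, $C_2=3$. Now $\lambda\ge.14$ means $\log M\le\log2/.14$, i.e. $M\le141$, so $13\le n\le283$.

**Step 2: the lower bound.** Here $\lambda\Lambda=\log2$, so $2\lambda(1-\lambda)(\Lambda+\log2)=2\log2\,(1-\lambda^2)$, and (13), (14) give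
$$\tfrac1n\log|R|\ge L(n):=2\log2\,(1-\lambda^2)-\tfrac1n\big(5.5\log n-3\log2-3.049+\tfrac{7.5}n\big),\qquad\lambda=\frac{\log2}{\log\frac{n-1}2}. \tag{19}$$
$L$ is increasing for $n\ge13$: $\lambda$ decreases, and the subtracted fraction decreases. Values: $L(13)=1.1788\ldots-.7350\ldots>.44$, $L(61)=1.3287\ldots-.2885\ldots>1.039$, $L(221)=1.3561\ldots-.1112\ldots>1.244$.

**Step 3: the upper bound.** Since $g_2=0$, (15) gives $\frac1n\log|R|\le\sum g_\ell\log\ell$ over the odd $\ell$ with $C_\ell\ge2$, and $\prod\ell^{C_\ell}<n^3/8$ over these, since $2^3\mid n(n^2-1)$. Both $\frac{\ell\log\ell}{\ell^2-1}$ and $\frac{\log\ell}\ell$ decrease for $\ell\ge3$.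

* $n=13,21,29$: $12\cdot13\cdot14$, $20\cdot21\cdot22$, $28\cdot29\cdot30$ are not divisible by the square of an odd prime, so $\log|R|\le0$, but $L(n)>.44$.
* $n=37,45,53$: $36\cdot37\cdot38$, $44\cdot45\cdot46$, $52\cdot53\cdot54$; only $\ell=3$ occurs, with $C_3\le3$, so the bound is $\frac13\log3<.367<.44$.
* $61\le n\le220$: $n^3/8\le1331000<1334025=(3\cdot5\cdot7\cdot11)^2$, so at most three odd primes occur. The bound is $\frac38\log3+\frac5{24}\log5+\frac7{48}\log7<1.0312$, but $L(n)\ge L(61)>1.039$.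
* $221\le n\le283$: $n^3/8<2.84\cdot10^6$, so at most four odd primes occur. If four occur, all $C_\ell\le3$ (else the product is at least $9\cdot1334025$), so $g_\ell=\frac1\ell$ and the bound is $\frac{\log3}3+\frac{\log5}5+\frac{\log7}7+\frac{\log11}{11}<1.185$. If at most three occur, it is $<1.0312$. But $L(n)\ge L(221)>1.244$.

These cover all $n\equiv5\pmod8$ in $[13,283]$. Contradiction, and the case $\lambda\ge.14$ is finished.

## 12. A second upper bound, proportional to $D_1$

When $\lambda$ is small, $q_1$ has few roots: $D_1\approx n\lambda$. Each root of $q_1$ can be close to roots of $q_2$ only to a limited extent, so we look for a bound for $\log|R|$ of the shape $\frac32D_1\log n$ plus a small multiple of $n$. The main term is then about $\frac32n\lambda\log n\approx\frac32n\kappa$, to be compared with the main term $2n\kappa$ of (13) for small $\lambda$.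

For a sequence $y=(y_1,\dots,y_T)$ of nonnegative block sizes and a set $I\subseteq\{1,\dots,T\}$ put $x=\sum_{k\in I}y_k$, and let $f$ be the sum of $y_k$ over the pairs $k<k'$ exactly one of which lies in $I$. In a disc, $I$ is the set of blocks with label $1$; then $f=f_\zeta$, and $x$ is the number of roots of $q_1$ in the disc. Put $\gamma=C_\ell/2$.

*Example.* $y=(1,1,2)$, $I=\{1\}$: $x=1$, and the pairs $(1,2),(1,3)$ give $f=2$. For $\ell=2$, $n$ even, this is $T=3$, $C_2=2$, $\gamma=1$, and $f-\gamma x=1=\frac14W$. The set of size $x=1$ is worse than its complement, which has $f=2$, $x=3$, $f-\gamma x=-1$.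

**Lemma 5.** For generic weights and every $I$, $f-\gamma x\le\mu_\ell W$ with: $\mu_\ell=0$ if $\ell$ is odd and $T\le2$; $\mu_\ell=\frac1{2\ell^2}$ for $\ell\ge5$, $T\ge3$; $\mu_3=\frac2{27}$ for $T\ge3$; $\mu_2=\frac14$ for $n$ even; $\mu_2=.0574$ for $n$ odd. If $T=1$ then $f=0$.

*Proof.* **Step 1: a crude bound that settles small $T$.** The weights are nondecreasing, so in each pair with exactly one member in $I$ the lower weight is at most the weight of the member in $I$. Each member of $I$ is in at most $T-1$ such pairs, so $f\le(T-1)x$. This settles $\ell$ odd, $T\le2$ (where $\gamma=\frac T2\ge T-1$), and $\ell=2$, $n$ odd, $T\le4$ (where $\gamma=\frac{T+2}2\ge T-1$).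

**Step 2: $\ell$ odd, $T\ge3$, $\gamma=T/2$.** A member $k\in I$ contributes at most $w_k$ for each later block, and at most $s_{k-1}$ in total for the earlier ones. So $f\le\sum_{k\in I}\big(w_k(T-k)+s_{k-1}\big)$, where $s_{k-1}=\frac{w_k}{\ell-1}$ for $k\ge2$. With $\epsilon_\ell=\frac1{\ell-1}$, $\theta_1=T-1$, $\theta_k=T-k+\epsilon_\ell$ ($k\ge2$) and $t_+=\max(t,0)$,
$$f-\gamma x\le\sum_kw_k\big(\theta_k-\tfrac T2\big)_+ .$$
Put $h=\lfloor T/2\rfloor$. Recall $s_k=\ell^k$ for $k\ge1$, and $\sum_{k\le h}(h-k)w_k=\sum_{1\le k<h}s_k<\frac{\ell^h}{\ell-1}$. If $T=2h$, the terms with $k>h$ vanish ($-1+\epsilon_\ell<0$), and the sum is at most $\epsilon_\ell s_h+\sum_{1\le k<h}s_k$. If $T=2h+1$, the terms with $k>h$ vanish ($-\frac12+\epsilon_\ell\le0$), and the sum is at most $(\frac12+\epsilon_\ell)s_h+\sum_{1\le k<h}s_k$.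

For $\ell\ge5$, $\epsilon_\ell\le\frac14$. $T=3$ gives exactly $\frac12w_1=\frac12\ell$. $T\ge4$ even gives at most $2\epsilon_\ell\ell^{T/2}\le\frac12\ell^{T/2}$. $T\ge5$ odd gives at most $(\frac12+2\epsilon_\ell)\ell^{(T-1)/2}\le\ell^{(T-1)/2}$. All are at most $\frac12\ell^{T-2}=\frac W{2\ell^2}$.

For $\ell=3$, $\epsilon_3=\frac12$. $T=3$ gives $\frac12w_1+0\cdot w_2=\frac32=\frac1{18}W$. $T=4$ gives $1\cdot3+\frac12\cdot6=6=\frac2{27}W$. $T\ge5$ odd gives at most $\frac32\,3^{(T-1)/2}\le\frac1{18}W$. $T\ge6$ even gives at most $3^{T/2}\le\frac1{27}W$. All are at most $\frac2{27}W$.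

**Step 3: $\ell=2$, set-up.** Rescale the weights to $u_0,\dots,u_A=1,1,2,\dots,2^{A-1}$, indexed by $0,\dots,A$ with $A=T-1$ and total $2^A$, which corresponds to $W$. (For $n$ odd this is division by $4$.) We may take $I\ne\emptyset$. Let $t=\max I$ and $r=A-t$. The $r$ indices above $t$ are outside $I$, so $f=rx+f_t$, with $f_t$ the sum over pairs within $0,\dots,t$. By Step 1 of Section 10, $f_t\le2^{t-1}+2^{t-3}+\cdots\le\frac23\,2^t$, and $f_t=0$ for $t=0$. Also $2^{t-1}\le x\le2^t$.

**Step 4: $\ell=2$, $n$ even.** Here $\gamma=\frac A2$, $A\ge1$. For $A=1,2,3$ we enumerate. As $f$ is the same for $I$ and its complement, it suffices to list $f$ for partitions.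

* $A=1$, weights $1,1$: $f(\{0\}|\{1\})=1$, so $f-\frac12x\le\frac12=\frac14\cdot2$.
* $A=2$, weights $1,1,2$: $f=2$ for each of $\{0\},\{1\},\{2\}$ against the rest, so $f-x\le1=\frac14\cdot4$ as $x\ge1$.
* $A=3$, weights $1,1,2,4$: $f=3$ for $\{0\}$ and $\{1\}$ against the rest; $f=4$ for $\{2\}$ or $\{3\}$ against the rest and for $\{0,1\}|\{2,3\}$; $f=5$ for $\{0,2\}|\{1,3\}$ and $\{0,3\}|\{1,2\}$. The smallest $x$ with $f=3,4,5$ are $1,2,3$, so $f-\frac32x\le\max(\frac32,1,\frac12)=\frac32=\frac3{16}\cdot8$.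

Let $A\ge4$. If $r\le\frac A2$, then $f-\gamma x=(r-\gamma)x+f_t$ with $r-\gamma\le0$ and $x\ge2^{t-1}$ gives $2^{-A}(f-\gamma x)\le2^{-r}(\frac23+\frac r2-\frac A4)$. This is $<0,\ \le\frac1{12},\ \le\frac16$ for $r=0,1,2$ (use $A\ge4$), and at most $\frac23\cdot2^{-3}$ for $r\ge3$ (use $A\ge2r$). If $r>\frac A2$, so $r\ge3$, then $x\le2^t$ gives the bound $2^{-r}(r-\frac A2+\frac23)$. For $r=3$ ($A\ge4$) this is at most $\frac5{24}<.21$; for $r=4$ ($A\ge4$) at most $\frac16$; for $r\ge5$ ($A\ge r$) at most $2^{-r}(\frac r2+\frac23)<.1$. All are at most $\frac14$.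

**Step 5: $\ell=2$, $n$ odd.** Here $\gamma=\frac{A+3}2$, and by Step 1 we may assume $A\ge4$. If $r\le\frac{A+3}2$,
$$2^{-A}(f-\gamma x)\le2^{-r}\big(\tfrac23+\tfrac r2-\tfrac{A+3}4\big)\le2^{-r}\big(\tfrac r2-\tfrac{13}{12}\big),$$
which is negative for $r\le2$, is $<.0522,\ <.0574,\ <.0443$ for $r=3,4,5$, and decreases afterwards. If $\frac{A+3}2<r\le A$, then $r\ge4$. If $r=4$ then $A=4$, $t=0$, $x=1$, $f=4$, and the value is $\frac{4-3.5}{16}<.04$. If $r\ge5$, the value is at most $2^{-r}(r-\frac{A+3}2+\frac23)\le2^{-r}(\frac{r-3}2+\frac23)\le\frac5{96}<.0522$. $\square$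

**Step A: exceptional discs.** We now show that the exceptions of Lemma 2 do almost no harm. Put $\Psi(y)=\max_I(f-\gamma x)$. Fix $y_2,\dots,y_T$ and the membership of $2,\dots,T$ in $I$; let $\delta$ be the number of these indices in $I$ and $\delta'$ the number not in $I$. If $1\notin I$, then $f-\gamma x=\mathrm{const}+\delta y_1$; if $1\in I$, it is $\mathrm{const}+(\delta'-\gamma)y_1$ with the same constant. The larger one is $\mathrm{const}+y_1\max(\delta,\delta'-\gamma)$, and $0\le\max(\delta,\delta'-\gamma)\le T-1$. Hence $\Psi$ is nondecreasing in $y_1$, and raising $y_1$ by $1$ raises $\Psi$ by at most $T-1$. If $y_1=0$, the same argument with the indices $3,\dots,T$ shows that $\Psi$ is nondecreasing in $y_2$. So the bound of Lemma 5 holds in every exceptional disc in which initial blocks are smaller than generic (for $\ell=2$, $n$ even, raise first $y_2$ and then $y_1$ to the generic value).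

The only other case is $\zeta=-1$, $|B_1|=\ell+1$, where $n$ is even and $\ell$ is an odd divisor of $n$. For $T\ge3$ one must add at most $T-1$ to the bound. For $T=2$, $\gamma=1$, still $f\le x$: $f\in\{0,\ell+1\}$, and if $f\ne0$ then $x\ge\min(\ell+1,\ell^2-\ell)=\ell+1$. For $T=1$, $f=0$.

**Step B: summing over discs and primes.** By Lemma 3, $v_\ell(R)=\sum_\zeta f_\zeta\le\gamma\sum_\zeta x_\zeta+\frac NW\mu_\ell W$, plus at most $T_\ell-1$ in the last exceptional case. Here $\sum_\zeta x_\zeta\le D_1$, $N\le n+1$, $\sum_\ell C_\ell\log\ell<3\log n$, and $\sum_{\ell\mid n,\,\ell\text{ odd}}(T_\ell-1)\log\ell\le\log n$. If $n$ is odd and $T_2=1$, then $f=0$ at $\ell=2$, and the term with $C_2=3$ may be dropped. Thus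
$$\log|R|\le\tfrac12D_1\,\mathcal B+(n+1)\mu+\chi\log n, \tag{20}$$
where $\chi=1$ for $n$ even and $\chi=0$ for $n$ odd; $\mathcal B=3\log n$, or $\mathcal B=3\log n-3\log2$ if $n$ is odd and $T_2=1$; and $\mu$ is any upper bound for $\sum\mu_\ell\log\ell$.

**Step C: the value of $\mu$.** First, $\sum_{\ell\ge5}\frac{\log\ell}{\ell^2}<.22$. The primes $5,7,11,13,17,19,23,29,31$ give at most $.06438+.03972+.01982+.01518+.00981+.00816+.00593+.00401+.00358<.1706$. The later primes are among the integers $\equiv\pm1\pmod6$ that are at least $37$; as $\frac{\log t}{t^2}$ decreases, these give at most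
$$\tfrac16\int_{31}^\infty\tfrac{\log t}{t^2}dt+\tfrac16\int_{35}^\infty\tfrac{\log t}{t^2}dt=\tfrac{1+\log31}{6\cdot31}+\tfrac{1+\log35}{6\cdot35}<.0456 .$$
With $\frac2{27}\log3<.0814$ the odd primes contribute less than $.11+.0814<.192$, and we may take
$$\mu=\begin{cases}.3655>.192+\frac14\log2&n\text{ even}\\ .232>.192+.0574\log2&n\text{ odd},\ T_2\ge2\\ .192&n\text{ odd},\ T_2=1.\end{cases}$$
Recall from Section 11.3 that $n$ odd and $d_1=2$ force $T_2=1$.

## 13. Contradiction when $\lambda<.14$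

For fixed $n$ let
$$\Phi(u)=D\kappa+u(\Lambda-2\kappa)+2\log2\,\frac{u(D-u)}D+\eta-\tfrac12\log(bc)-\tfrac12u\mathcal B .$$
By (12) and (20),
$$\Phi(D_1)\le(n+1)\mu+\chi\log n. \tag{21}$$
We show that $\Phi$ decreases, so that $D_1$ may be replaced by its upper bound from (10), and that the value there is too large.

**Step 1: $n$ even.** Here $\kappa\ge\log3$, so $\Lambda>\log3/.14>7.847$ and $n\ge2559$. For $u\ge0$, $\Phi'(u)\le\Lambda+2\log2-1.5\log n<2\log2-\frac12\log n<0$, so by (10) $\Phi(D_1)\ge\Phi(n\lambda+1)$. At $u=n\lambda+1$, $u(D-u)-Dn\lambda(1-\lambda)=n(1-4\lambda)-3+2n\lambda(1-\lambda)>0$, so the third term of $\Phi$ is at least $2\log2\,n\lambda(1-\lambda)$. Next,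
$$D\kappa+(n\lambda+1)(\Lambda-2\kappa)=2n\kappa-2n\lambda\kappa-4\kappa+\Lambda .$$
Using $\log n\le\Lambda+\frac1{n-1}$ in $1.5n\lambda\log n$, and $\lambda\Lambda=\kappa$,
$$\Phi(D_1)\ge n\rho-4\kappa+\Lambda-1.5\log n-\tfrac{1.5n\lambda}{n-1}+\eta-\tfrac12\log(bc)\ \ge\ n\rho-4\kappa-2.5\log n,$$
$$\rho=\kappa(\tfrac12-2\lambda)+2\log2\,\lambda(1-\lambda).$$
For the second inequality use $\Lambda\ge\log n-\frac1{n-1}$ and $\frac12\log(bc)<2\log n-1.242$; the omitted constant is at least $2-\frac4n+1.242-\frac1{n-1}-\frac{.21n}{n-1}>0$. Now $\rho\ge.5493-.8110\lambda-1.3863\lambda^2\ge.408$, as $\kappa\ge\log3$ and $\lambda<.14$. Since $\kappa<.14\log n$, (21) would require $\rho\le\mu+(\mu+4.06\log n)/n<.3655+.013$. Contradiction.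

**Step 2: $n$ odd, reduction.** If $d_1\ge3$ then $M\ge2559$, so $n\ge5117$. If $d_1=2$ then $\Lambda>\log2/.14>4.951$, $M\ge142$, $n\ge285$. For $u\ge0$, as $\Lambda<\log n-\log2$,
$$\Phi'(u)\le\Lambda+2\log2-1.5\log n+1.5\log2\le-\tfrac12\log n+2.5\log2<0,$$
so $\Phi(D_1)\ge\Phi(n\lambda)$, where $u(D-u)/D=n\lambda(1-\lambda)-\frac{3n\lambda^2}{n-3}$. Also $D\kappa+n\lambda(\Lambda-2\kappa)=2n\kappa-2n\lambda\kappa-3\kappa$. Using $\log n\le\Lambda+\log2+\frac1{n-1}$ in $\frac12n\lambda\mathcal B$ we get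
$$\Phi(D_1)\ge n\rho-3\kappa-2.5\log n,\qquad\rho=\kappa(\tfrac12-2\lambda)+2\log2\,\lambda(1-\lambda)-\begin{cases}1.5\log2\cdot\lambda&T_2\ge2\\0&T_2=1.\end{cases}$$
Here we used $\frac12\log(bc)<\frac52\log n-2.628$; the omitted constant is $\eta+2.628-6\log2\frac{n\lambda^2}{n-3}-\frac{1.5n\lambda}{n-1}\ge2.47+2.62-.09-.22>0$. So (21) requires
$$\rho\le\mu+(\mu+3\kappa+2.5\log n)/n .$$

**Step 3: $n$ odd, three cases.**

* $T_2\ge2$ (so $d_1\ge3$): $\rho\ge.5493-1.8507\lambda-1.3863\lambda^2\ge.2629$. With $3\kappa<.42\log n$ we would need $\rho\le.232+(.232+2.92\log n)/n<.232+.006$. Contradiction.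
* $T_2=1$, $d_1\ge3$: $\rho\ge.408$ as in Step 1, and we would need $\rho\le.192+.006$. Contradiction.
* $T_2=1$, $d_1=2$: $\kappa=\log2$ and $\rho=\frac12\log2-2\log2\,\lambda^2\ge.319$, and we would need $\rho\le.192+(.192+2.08+2.5\log n)/n<.192+.058$. Contradiction.

Sections 11 and 13 together exclude every factorization $Q=q_1q_2$. So $Q$ is irreducible for every $n\ge4$. Since $p=(x-1)^3Q$ for $n$ even and $p=(x-1)^3(x+1)\cdot2Q$ for $n$ odd, Theorem 1 is proved. $\blacksquare$
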